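# Completely decomposable groups form a $\Pi^0_6$-complete index set

## 1. Torsion-free groups, characteristics and types

Groups are written additively. From here on "group" means torsion-free abelian group unless we say otherwise. We write $m\mid g$ for $g\in mG$. Elements $x_1,\dots,x_n$ are independent if $\sum c_ix_i=0$ with $c_i\in\mathbb Z$ forces all $c_i=0$. The rank is the size of a maximal independent set, so the groups of rank one are, up to isomorphism, the nonzero subgroups of $\mathbb Q$.

**Definition 1 (completely decomposable).** A torsion-free abelian group is completely decomposable, c.d. for short, if it is isomorphic to $\bigoplus_{i\in J}H_i$ with $J$ countable (possibly finite) and every $H_i$ torsion-free of rank one.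

So $\mathbb Z$, $\mathbb Q$, $\mathbb Z\oplus\mathbb Z[\tfrac12]$ and $\bigoplus_{i\in\omega}\mathbb Z$ are c.d. A group that is not c.d. appears in Section 4.

**Definition 2 (pure subgroups).** A subgroup $A\le G$ is pure if $m\mid a$ in $G$ implies $m\mid a$ in $A$, for all $a\in A$, $m\ge1$. For $X\subseteq G$ put $\langle X\rangle_*=\{g: mg\in\langle X\rangle\text{ for some }m\ge1\}$, the pure subgroup generated by $X$.

In $\mathbb Z^2$ the subgroup $\mathbb Z(2,2)$ is not pure, and $\langle(2,2)\rangle_*=\mathbb Z(1,1)$. The group $\langle X\rangle_*$ is indeed pure: if $mg\in\langle X\rangle_*$ then $g\in\langle X\rangle_*$. A direct summand is pure (apply the projection). A pure subgroup of rank one equals $\langle b\rangle_*$ for each of its nonzero elements $b$.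

**Definition 3 (characteristic and type).** For $x\neq0$ and a prime $q$ let $h_q(x)=\sup\{i:q^i\mid x\}\in\omega\cup\{\infty\}$. The characteristic of $x$ is $\chi(x)=(h_q(x))_q$. The type $t(x)$ is the class of $\chi(x)$ modulo changing finitely many finite entries to other finite values. We put $\mathbf s\le\mathbf t$ if $\mathbf s,\mathbf t$ have representatives that are $\le$ pointwise.

In $\mathbb Z$, the element $12$ has $h_2=2$, $h_3=1$ and all other entries $0$; its type is that of the zero sequence. In $\mathbb Z[\tfrac12]$ the element $1$ has $h_2=\infty$, which cannot be removed by finite changes, so its type is strictly larger. In $\langle\frac1q: q\text{ prime}\rangle\le\mathbb Q$ the element $1$ has characteristic $(1,1,1,\dots)$. Its type is also strictly larger than that of $\mathbb Z$, since it differs from the zero sequence at infinitely many places.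

The order can be tested on any representatives $\chi\in\mathbf s$, $\psi\in\mathbf t$: we have $\mathbf s\le\mathbf t$ iff $\chi(q)\le\psi(q)$ for almost all $q$ and $\chi(q)=\infty$ implies $\psi(q)=\infty$. The condition survives changes of representative, so it is necessary. It is sufficient because at the finitely many places where $\chi(q)>\psi(q)$ both values are finite and we may lower $\chi(q)$. In particular $\le$ is antisymmetric. We use the following textbook facts.

* (F1) $h_q(mx)=h_q(x)+v_q(m)$ for $m\neq 0$, where $v_q$ is the $q$-adic valuation: a factor of $m$ prime to $q$ does not affect divisibility by $q^i$, and $q^{i+1}\mid qx$ iff $q^i\mid x$ by torsion-freeness. So $x$ and $mx$ have the same type. Any two nonzero elements of a rank-one group $H$ have a common nonzero multiple, so they have the same type, written $t(H)$.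
* (F2) If $f$ is a homomorphism and $f(x)\ne0$, then $\chi(f(x))\ge\chi(x)$ pointwise, hence $t(f(x))\ge t(x)$.
* (F3) Characteristics computed in a pure subgroup agree with those in the whole group.
* (F4) In $\bigoplus H_i$ we have $m\mid x$ iff $m$ divides every component, so $\chi(x)$ is the pointwise minimum of the characteristics of the nonzero components. Hence $t(x)\ge\mathbf t$ iff every nonzero component has type $\ge\mathbf t$: one direction is (F2) for the projections, the other is the test above applied to a minimum of finitely many characteristics.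
* (F5) If all $H_i$ have rank one and type $\mathbf t$, every nonzero $x\in\bigoplus H_i$ has type $\mathbf t$: it is $\ge\mathbf t$ by (F4), and $\le\mathbf t$ by projecting to a nonzero component.
* (F6) If $C\subseteq X\subseteq C\oplus C'$, then $X=C\oplus(C'\cap X)$, since for $x=c+c'$ in $X$ we have $c'=x-c\in X$ (the modular law).

## 2. Arithmetical classes and index sets of groups

A set is $\Sigma^0_n$ if membership is defined by $n$ alternating blocks of number quantifiers, starting with $\exists$, in front of a computable relation. It is $\Pi^0_n$ if the same holds starting with $\forall$. With a $Z$-computable relation instead, we write $\Sigma^0_n(Z)$ and $\Pi^0_n(Z)$; the $\Sigma^0_1(Z)$ sets are the $Z$-c.e. sets. Both classes are closed under finite conjunction and disjunction, and an outer quantifier of the leading kind is absorbed. Finite tuples are coded by numbers, so we may quantify over them. For example, "$\varphi_e$ is total", that is $\forall x\exists s\,(\varphi_e(x)$ halts within $s$ steps$)$, is $\Pi^0_2$. Post's theorem gives $\Sigma^0_n(0'')=\Sigma^0_{n+2}$. By the hierarchy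 theorem, $\Sigma^0_n\not\subseteq\Pi^0_n$ and $\Pi^0_n\not\subseteq\Sigma^0_n$ for each $n\ge1$.

**Definition 4 (reduction and completeness).** $A\le_mB$ if there is a computable $f$ with $x\in A\iff f(x)\in B$. A set $B$ is $\Gamma$-complete if $B\in\Gamma$ and $A\le_mB$ for every $A\in\Gamma$.

For example, $B=\{e:\varphi_e(0)\text{ halts}\}$ is $\Sigma^0_1$-complete: given a c.e. set $A$, the s-m-n theorem gives a computable $f$ such that $\varphi_{f(x)}(y)$ halts iff $x$ is enumerated into $A$. Each $\Sigma^0_n$ and each $\Pi^0_n$ is closed downward under $\le_m$: substitute $f(x)$ in the definition.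

**Definition 5 (the index set).** Let $\varphi_e$ be the $e$-th partial computable function. The number $e$ codes a computable group $G_e$ if $\varphi_e$ is total and is the characteristic function of the atomic diagram of a group (not assumed abelian or torsion-free), in the language $+,-,0$, with universe $\omega$. Put
$$I=\{e\in\omega : e\text{ codes a computable group }G_e,\text{ and }G_e\text{ is a c.d. torsion-free abelian group}\}.$$

If we transport the addition of $\mathbb Z$ to $\omega$ along a computable bijection, we get an $e\in I$. An index of a nowhere defined function codes no group and is not in $I$.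

## 3. Is $\Sigma^0_7$ sharp for $I$?

Downey and Melnikov state: "The index set of completely decomposable groups is $\Sigma_7^0$." That is, $I\in\Sigma^0_7$. The source of the problem, "Computability in Mathematics-Turing's Legacy", adds: "We don't know if the bound is sharp here." In plain words: given a program for a countable group, we ask whether the group splits into rank-one pieces. How many alternations of number quantifiers does it take to say so, and is the class $\Sigma^0_7$ the right one, in the sense that every $\Sigma^0_7$ set $m$-reduces to $I$? The answer is no.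

**Theorem 1.** $I$ is $\Pi^0_6$-complete under many-one reductions. That is: (A) $I\in\Pi^0_6$; (B) every $\Pi^0_6$ set $m$-reduces to $I$.

**Corollary 2.** $I$ is not $\Sigma^0_7$-complete. For instance, no $\Sigma^0_6$-complete set, which is in particular a $\Sigma^0_7$ set, $m$-reduces to $I$.

The corollary follows from (A) alone. If a $\Sigma^0_6$-complete set reduced to $I$, it would be $\Pi^0_6$. Then every $\Sigma^0_6$ set would be $\Pi^0_6$, against the hierarchy theorem. Part (B) says that (A) cannot be improved; in particular $I\notin\Sigma^0_6$.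

We use one result without proof, and only for finite rank.

**Theorem 3 (Baer 1937; L. Fuchs, *Infinite Abelian Groups* II, Thm 86.7).** A direct summand of a completely decomposable torsion-free group is completely decomposable.

## 4. Gluing two rank-one groups along $\frac{a+b}5$

A rank-one group is c.d. by definition, so the first interesting rank is two. Let $a,b$ be a basis of a $\mathbb Q$-vector space.

Incomparable types. Let $C=\mathbb Z[\tfrac12]a+\mathbb Z[\tfrac13]b+\mathbb Z\frac{a+b}5$. If $\alpha a\in C$, write $\alpha a=\alpha_0a+\beta b+c\frac{a+b}5$. Then $\beta=-\frac c5$ with $\beta\in\mathbb Z[\frac13]$ forces $5\mid c$, so $\alpha\in\mathbb Z[\tfrac12]$. Thus $\langle a\rangle_*=\mathbb Z[\tfrac12]a$, and similarly $\langle b\rangle_*=\mathbb Z[\tfrac13]b$. An element of $C$ divisible by all powers of $2$ is a multiple of $a$, because its $b$-coordinate is a $2$-divisible element of $\frac15\mathbb Z[\tfrac13]$ and so is $0$. Likewise an element divisible by all powers of $3$ is a multiple of $b$. Suppose $C=H_1\oplus H_2$ with rank-one $H_i$. The components of $a$ are divisible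 by all powers of $2$, so both are multiples of $a$. Nonzero components in different summands are independent, so one of them is $0$. Say $a\in H_1$. In the same way $b$ lies in one of the summands, and it is not $H_1$, which has rank one. By purity $H_1=\langle a\rangle_*$ and $H_2=\langle b\rangle_*$, so $C=\mathbb Z[\tfrac12]a\oplus\mathbb Z[\tfrac13]b$. But $\frac{a+b}5$ is not in this sum. So $C$ is not c.d.

Comparable types. Let $C'=\mathbb Z[\tfrac12]a+\mathbb Z[\tfrac16]b+\mathbb Z\frac{a+b}5$. Now $b$ can do everything $a$ can, and we replace $a$ by $a'=a+b$. Here $\mathbb Z[\tfrac12]a'\subseteq C'$ and $\frac{a'}5\in C'$, so $\frac15\mathbb Z[\tfrac12]a'\subseteq C'$ (because $\frac15\mathbb Z[\tfrac12]=\mathbb Z[\tfrac12]+\frac15\mathbb Z$). Since $a=a'-b$, we get $C'=\frac15\mathbb Z[\tfrac12]a'\oplus\mathbb Z[\tfrac16]b$. So $C'$ is c.d.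

Equal types. In $\mathbb Za+\mathbb Zb+\mathbb Z\frac{a+b}5$ one may replace $a$ by $a+b$, or keep $a$ and replace $b$ by $b'=b+a$. The second choice gives $\mathbb Za\oplus\mathbb Z\frac{b'}5$.

Thus the glue $\frac{a+b}5$ can be absorbed on the side of $a$ if $b$ has the larger type, and on either side if the types are equal. Section 9 returns to this.

## 5. Building a decomposition one finite tuple at a time

For the upper bound we must express "$G$ is c.d." with number quantifiers only. The definition asks for a sequence $(a_i)$ with $G=\bigoplus\langle a_i\rangle_*$, and a quantifier over infinite sequences is not a number quantifier. So we try to speak about finite initial segments. For a finite tuple $\bar a=(a_1,\dots,a_n)$, possibly empty, define: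

**Property $D(\bar a)$.** $\bar a$ is independent, and for all $m\ge1$ and $\bar c\in\mathbb Z^n$: if $m\mid\sum c_ia_i$, then $m\mid c_ia_i$ for each $i$.

In $\mathbb Z^2$, $D$ holds for $((1,0),(0,1))$ and fails for $((1,1),(1,-1))$, since $2$ divides the sum $(2,0)$ but not $(1,1)$.

**Lemma 4.** For independent $\bar a$: $D(\bar a)$ holds iff $\langle\bar a\rangle_*=\bigoplus_i\langle a_i\rangle_*$.

**Proof.** The sum of the $\langle a_i\rangle_*$ is direct by independence, and it lies in $\langle\bar a\rangle_*$. Suppose $D(\bar a)$ and let $x\in\langle\bar a\rangle_*$, say $mx=\sum c_ia_i$ with $m\ge 1$. By $D$, $c_ia_i=mx_i$ for some $x_i$, and $x_i\in\langle a_i\rangle_*$. Then $m(x-\sum x_i)=0$, so $x=\sum x_i$. Conversely, suppose the equality of groups and let $mx=\sum c_ia_i$. Then $x\in\langle\bar a\rangle_*$, so $x=\sum x_i$ with $x_i\in\langle a_i\rangle_*$. Comparing components in $\sum mx_i=\sum c_ia_i$ gives $mx_i=c_ia_i$. $\square$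

The natural guess is now: $G$ is c.d. iff every $\bar a$ with $D(\bar a)$ and every $g\in G$ admit $\bar b$ with $D(\bar a\bar b)$ and $g\in\langle\bar a\bar b\rangle_*$. The direction from right to left is fine: keep extending and catch every $g$. The direction from left to right is false, because a good finite piece may be a dead end.

Take $G=\mathbb Z[\tfrac12]\oplus\mathbb Z[\tfrac13]$, which is c.d., and $x=(1,1)$. A single nonzero element always satisfies $D$, and $\langle x\rangle_*=\mathbb Zx$ because $\mathbb Z[\tfrac12]\cap\mathbb Z[\tfrac13]=\mathbb Z$. Suppose $D(x,\bar b)$ holds and $(1,0)\in\langle x,\bar b\rangle_*$. Since $(1,0)$ and $x$ are independent and $G$ has rank two, $\bar b$ is a single element $y$, and $G=\langle x,y\rangle_*=\mathbb Zx\oplus\langle y\rangle_*$. The element $(1,0)$ is divisible by all powers of $2$, so its component in $\mathbb Zx$ is $0$ and $(1,0)\in\langle y\rangle_*$. Using $3$, also $(0,1)\in\langle y\rangle_*$. But $\langle y\rangle_*$ has rank one, a contradiction.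

So we may only extend those $\bar a$ for which $\langle\bar a\rangle_*$ is a direct summand. But "$\langle\bar a\rangle_*$ is a summand of $G$" asks for a projection defined on all of $G$, an infinite object again. The idea is to ask for much less: $\langle\bar a\rangle_*$ should be a summand of every finite-rank pure subgroup $\langle\bar a\bar b\rangle_*$. A projection from a finite-rank group is given by finitely many rational numbers, so this is arithmetical. And in a c.d. group every finite set lies in a finite-rank summand of $G$, so checking in finite rank will be enough.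

## 6. Being a summand, tested in finite rank

For finite tuples $\bar a=(a_1,\dots,a_n)$ and $\bar b=(b_1,\dots,b_r)$ define:

**Property $E(\bar a,\bar b)$.** There are $N\ge1$ and $d_{ji}\in\mathbb Z$ such that for all $m\ge1$, $\bar c\in\mathbb Z^n$, $\bar e\in\mathbb Z^r$: if $m\mid\sum_ic_ia_i+\sum_je_jb_j$, then $mN\mid\sum_i\bigl(Nc_i+\sum_je_jd_{ji}\bigr)a_i$.

**Property $P(\bar a)$.** $D(\bar a)$ holds, and $E(\bar a,\bar b)$ holds for all $\bar b$ with $\bar a\bar b$ independent.

Read $d_{ji}/N$ as the $a_i$-coordinate of the projection of $b_j$. Here is an example in $\mathbb Z^2$ with $a=(1,1)$, $b=(1,-1)$. The projection $(x,y)\mapsto xa$ sends $b$ to $a$, so we try $N=1$, $d=1$: if $m\mid ca+eb=(c+e,c-e)$, then indeed $m\mid(c+e)a$. So $E(a,b)$ holds. The choice $N=1$, $d=0$ does not work: $2\mid a+b$ but $2\nmid a$.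

In the example of Section 5, with $a=(1,1)$ and $b=(1,0)$, $E(a,b)$ fails. Indeed $2^i\mid b$ for all $i$ would give $2^iN\mid da$ for all $i$, so $d=0$; and $3^i\mid a-b$ for all $i$ would give $3^iN\mid(N-d)a$ for all $i$, so $d=N\ge1$.

**Lemma 5.** If $\bar a\bar b$ is independent, then $E(\bar a,\bar b)$ holds iff $A=\langle\bar a\rangle_*$ is a direct summand of $C=\langle\bar a\bar b\rangle_*$.

**Proof.** $A$ is a summand of $C$ iff there is a homomorphism $\pi:C\to A$ with $\pi|_A=\mathrm{id}$.

**From $\pi$ to $E$.** Each $\pi(b_j)$ lies in $\langle\bar a\rangle_*$, so there is a common $N\ge1$ with $N\pi(b_j)=\sum_id_{ji}a_i$ for all $j$. Let $mx=\sum c_ia_i+\sum e_jb_j$. Then $x\in C$; applying $\pi$ and multiplying by $N$ gives $mN\pi(x)=\sum_i(Nc_i+\sum_je_jd_{ji})a_i$. So $E$ holds.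

**From $E$ to $\pi$.** Let $N,d_{ji}$ be as in $E$. For $x\in C$ write $mx=\sum c_ia_i+\sum e_jb_j$ with $m\ge1$, and let $\pi(x)$ be the element $y$ with
$$mNy=\sum_i\Bigl(Nc_i+\sum_je_jd_{ji}\Bigr)a_i.$$
It exists by $E$, is unique by torsion-freeness, and lies in $A$ since a nonzero multiple lies in $\langle\bar a\rangle$.

It does not depend on the representation. If also $m'x=\sum c'_ia_i+\sum e'_jb_j$, with resulting element $y'$, then independence applied to $m'(mx)=m(m'x)$ gives $m'c_i=mc'_i$ and $m'e_j=me'_j$. Multiplying the defining equation of $y$ by $m'$ and that of $y'$ by $m$ gives $mm'Ny=mm'Ny'$, so $y=y'$.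

It is additive: represent $x$ and $x'$ with the same multiplier $m$, which is allowed by the previous paragraph, and add the defining equations.

It is the identity on $A$: if $x\in A$, some positive multiple of $x$ lies in $\langle\bar a\rangle$, so independence gives $\bar e=0$. Then $mNy=N\sum c_ia_i=Nmx$ and $y=x$. $\square$

**Lemma 6.** A countable torsion-free abelian group $G$ is c.d. iff
$$\forall\bar a\,\forall g\,\bigl[P(\bar a)\to\exists\bar b\,\bigl(P(\bar a\bar b)\wedge g\in\langle\bar a\bar b\rangle_*\bigr)\bigr].\tag{1}$$

**Proof of $(\Leftarrow)$: we run the extension process.** The empty tuple satisfies $P$: $D(\emptyset)$ is vacuous, and $E(\emptyset,\bar b)$ holds with $N=1$ because it only asks $m\mid0$. Let $G=\{g_0,g_1,\dots\}$. Applying (1) repeatedly we get tuples $\emptyset=\bar a_{-1}\subseteq\bar a_0\subseteq\bar a_1\subseteq\cdots$, each an initial segment of the next, with $P(\bar a_s)$ and $g_s\in\langle\bar a_s\rangle_*$. By Lemma 4, $\langle\bar a_s\rangle_*=\bigoplus_{a\in\bar a_s}\langle a\rangle_*$. Taking the union over $s$, $G$ is the direct sum of the groups $\langle a\rangle_*$,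 where $a$ runs over all entries. These have rank one.

**Proof of $(\Rightarrow)$: we extend a given $\bar a$ inside a finite-rank summand.** Let $G=\bigoplus_{j\in J}H_j$ with rank-one $H_j$, let $P(\bar a)$ hold, and let $g\in G$. Choose a finite $F\subseteq J$ such that $C:=\bigoplus_{j\in F}H_j$ contains $\bar a$ and $g$. As a summand of $G$, $C$ is pure.

Extend $\bar a$ by $\bar b_0$ to a maximal independent subset of $C$. Then $C=\langle\bar a\bar b_0\rangle_*$: the inclusion $\subseteq$ is maximality, and $\supseteq$ is purity of $C$. By $P(\bar a)$ we have $E(\bar a,\bar b_0)$, so Lemma 5 gives $C=A\oplus B$ with $A=\langle\bar a\rangle_*$, and $A=\bigoplus\langle a_i\rangle_*$ by Lemma 4. By Theorem 3, the summand $B$ of the finite-rank c.d. group $C$ is $B=\bigoplus_{l=1}^sB_l$ with $B_l$ of rank one. Each $B_l$ is a summand of $G$, hence pure, so $B_l=\langle b_l\rangle_*$ for any $0\ne b_l\in B_l$. Put $\bar b=(b_1,\dots,b_s)$.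

Now $C=\langle\bar a\bar b\rangle_*=\bigoplus_i\langle a_i\rangle_*\oplus\bigoplus_l\langle b_l\rangle_*$, so $D(\bar a\bar b)$ holds by Lemma 4. Let $\bar c$ be such that $\bar a\bar b\bar c$ is independent, and put $X=\langle\bar a\bar b\bar c\rangle_*\supseteq C$. Since $G=C\oplus C'$ for some $C'$, (F6) shows that $C$ is a summand of $X$. By Lemma 5, $E(\bar a\bar b,\bar c)$ holds. Hence $P(\bar a\bar b)$ holds, and $g\in C=\langle\bar a\bar b\rangle_*$. $\square$

**Proof of Theorem 1(A): counting quantifiers.** First, "$e$ codes a group" is $\Pi^0_2$. It says that $\varphi_e$ is total with values in $\{0,1\}$; that the relation "$\varphi_e$ gives value $1$ to $\tau=\sigma$" between closed terms with parameters from $\omega$ is a congruence for $+,-$ satisfying the group axioms; that every term is related to some number; and that distinct numbers are not related. Each clause is at worst of the form $\forall\exists$ over values of $\varphi_e$. Given this, "abelian and torsion-free" ($x+y=y+x$ for all $x,y$, and $mx\neq0$ for all $x\ne0$, $m\ge1$) is $\Pi^0_1$.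

When $e$ codes a group, atomic facts about $G_e$ are decidable uniformly in $e$. To have formulas that make sense for every $e$, replace an atomic fact by "$\varphi_e(\cdot)$ halts with value $1$", which is $\Sigma^0_1$, or by "not: $\varphi_e(\cdot)$ halts with value $0$", which is $\Pi^0_1$, whichever is absorbed by the innermost quantifier block. Negated facts are treated in the same way. For total $\{0,1\}$-valued $\varphi_e$ the two forms agree, so the resulting formula has the complexity we count and the intended meaning whenever $e$ codes a group. Expressions such as $\sum c_ia_i=mh$ are equations between terms, so they are atomic. We count: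

* $m\mid g$ is $\exists h\,(mh=g)$, so $\Sigma^0_1$; $g\in\langle\bar a\rangle_*$ is $\Sigma^0_1$; independence is $\Pi^0_1$.
* $D$ is $\Pi^0_1\wedge\forall(\Sigma^0_1\to\Sigma^0_1)$. Since $\Sigma^0_1\to\Sigma^0_1$ is a disjunction of a $\Pi^0_1$ and a $\Sigma^0_1$ condition, it is $\Pi^0_2$, so $D$ is $\Pi^0_2$.
* $E$ is $\exists\forall(\Sigma^0_1\to\Sigma^0_1)$, i.e. $\exists\,\Pi^0_2$, so $\Sigma^0_3$.
* $P$ is $\Pi^0_2\wedge\forall\bar b\,(\Pi^0_1\to\Sigma^0_3)$, i.e. $\Pi^0_2\wedge\forall\,\Sigma^0_3$, so $\Pi^0_4$.
* (1) is $\forall\bigl(\Pi^0_4\to\exists(\Pi^0_4\wedge\Sigma^0_1)\bigr)$, i.e. $\forall(\Sigma^0_4\vee\Sigma^0_5)$, i.e. $\forall\,\Sigma^0_5$, so $\Pi^0_6$.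

By Lemma 6, $I$ is the intersection of a $\Pi^0_2$ set with a $\Pi^0_6$ set, so $I\in\Pi^0_6$. $\square$

With this, Corollary 2 is proved and $\Sigma^0_7$ is not sharp. The rest of the lecture proves (B).

## 7. Coding $\Sigma^0_3$ and $\Sigma^0_5$ sets by cofiniteness

We need to express a $\Sigma^0_5$ condition through events that a group can feel. A group presented by enumeration can feel whether a c.e. set is cofinite, since types ignore finite changes.

**Lemma 7.** Let $Z\subseteq\omega$ and let $X$ be $\Sigma^0_3(Z)$. There is a $Z$-c.e. relation $V\subseteq\omega^2$ such that $i\in X$ iff $V_i=\{k:(i,k)\in V\}$ is cofinite.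

**Proof.** Let $i\in X\iff\exists y\,\forall u\,\exists v\,T(i,y,u,v)$ with $T$ $Z$-computable. We measure the evidence for a witness $y$: let $\ell(i,y,s)$ be the largest $u\le s$ such that $\forall u'<u\ \exists v\le s\ T(i,y,u',v)$. It is nondecreasing in $s$, and unbounded in $s$ iff $\forall u\,\exists v\,T(i,y,u,v)$.

**Construction.** Each time $y$ gains evidence, we throw into $V_i$ the element that currently sits at position $y$ of the complement. Formally, $V_{i,0}=\emptyset$; let $m^s_0<m^s_1<\cdots$ list the complement of the finite set $V_{i,s}$. At stage $s+1$ enumerate $m^s_y$ into $V_i$ for each $y\le s$ with $\ell(i,y,s+1)>\ell(i,y,s)$.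

**If $i\in X$.** Some $\ell(i,y,\cdot)$ is unbounded. We claim that $\omega\setminus V_i$ has at most $y$ elements. Otherwise let $n_0<\dots<n_y$ be its first $y+1$ elements. From some stage on, all other numbers below $n_y$ have been enumerated, so $n_y=m^s_y$ for all large $s$. At some large stage $s\ge y$ we have $\ell(i,y,s+1)>\ell(i,y,s)$, and then $n_y$ is enumerated, a contradiction.

**If $i\notin X$.** All $\ell(i,y,\cdot)$ are bounded. Fix $y$. After some stage none of $\ell(i,0,\cdot),\dots,\ell(i,y,\cdot)$ increases, so no element at a position $\le y$ is enumerated any more. Then $m^s_0,\dots,m^s_y$ no longer change and are never enumerated. So $\omega\setminus V_i$ has at least $y+1$ elements. As $y$ was arbitrary, it is infinite. $\square$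

**Lemma 8.** For every $\Sigma^0_5$ set $X$ there is a uniformly c.e. array $(U_{i,k})$ such that $i\in X$ iff $U_{i,k}$ is cofinite for all but finitely many $k$.

**Proof.** We use Lemma 7 twice. By Post's theorem $X$ is $\Sigma^0_3(0'')$. Lemma 7 with $Z=0''$ gives a $0''$-c.e. relation $V$ such that $i\in X$ iff $(i,k)\in V$ for almost all $k$. Being $0''$-c.e., $V$ is $\Sigma^0_3$. Lemma 7 with $Z=\emptyset$, applied to the set $V$ of pairs, gives uniformly c.e. sets $U_{i,k}$ with $(i,k)\in V$ iff $U_{i,k}$ is cofinite. $\square$

## 8. Finite rank: a $\Sigma^0_3$-complete problem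

The first group that feels cofiniteness has rank two. It is modeled on the groups of Section 4.

**Proposition 9.** $I_{\mathrm{fin}}=\{e\in I:G_e\text{ has finite rank}\}$ is $\Sigma^0_3$-complete, and hardness is witnessed by groups of rank $2$.

**Proof, upper bound.** By Lemma 4, a torsion-free abelian $G$ is c.d. of finite rank iff $\exists\bar a\,[D(\bar a)\wedge\forall g\,\exists m\ge1\ mg\in\langle\bar a\rangle]$. Both conjuncts are $\Pi^0_2$, so the statement is $\Sigma^0_3$. We conjoin the $\Pi^0_2$ condition that $e$ codes a torsion-free abelian group.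

**Hardness, the group.** By Lemma 7 with $Z=\emptyset$ it suffices to reduce "$U$ is cofinite", uniformly for c.e. $U$. Fix distinct primes $p,r$, list the remaining primes as $Q=\{q_j:j\in\omega\}$, and let $W=\{q_j:j\in U\}$. Put
$$R_a=\langle r^{-i},\tfrac1q: i\ge0,\ q\in W\rangle,\qquad R_b=\langle1,\tfrac1q:q\in Q\rangle,$$
$$C(U)=R_aa+R_bb+\mathbb Z\tfrac{a+b}p .$$
This is an infinite c.e. subgroup of $\mathbb Q a\oplus\mathbb Q b$, uniformly in an index of $U$. Enumerate it without repetition as $g_0,g_1,\dots$ and pull the operations back along $i\mapsto g_i$. This gives a computable copy with universe $\omega$, and by the s-m-n theorem an index for it is found computably.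

As in Section 4, $\langle a\rangle_*=R_aa$. If $\alpha a=\alpha_0a+\beta b+c\frac{a+b}p$ with $\alpha_0\in R_a$, $\beta\in R_b$, $c\in\mathbb Z$, then $\beta=-\frac cp$ and $\beta$ is $p$-integral, so $p\mid c$ and $\alpha\in R_a$. The same argument gives $\langle b\rangle_*=R_bb$. So $\chi(a)$ is $\infty$ at $r$, $1$ on $W$, $0$ elsewhere, and $\chi(b)$ is $1$ on $Q$, $0$ elsewhere.

**If $U$ is cofinite, then $C=C(U)$ is c.d.** We absorb the glue on the side of $b$. Let $n$ be the product of the finite set $Q\setminus W$; it is prime to $p$. Choose $d\in n\mathbb Z$ with $d\equiv1\pmod p$. Then $dR_b\subseteq R_a$: for $q\in W$ we have $\frac dq\in R_a$, and for $q\in Q\setminus W$ we have $\frac dq\in\mathbb Z$. Put $b'=b+da$. Then $R_bb'\subseteq R_bb+R_aa\subseteq C$, and $\frac{b'}p=\frac{a+b}p+\frac{d-1}pa\in C$. Since denominators in $R_b$ are prime to $p$, $\frac1pR_b=R_b+\frac1p\mathbb Z$, so $\frac1pR_bb'\subseteq C$. Conversely $R_bb\subseteq R_bb'+R_aa$ and $\frac{a+b}p=\frac{b'}p-\frac{d-1}pa$. So $C=R_aa\oplus\frac1pR_bb'$.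

**If $U$ is not cofinite, then $C$ is not c.d.** We first compute all types. Let $S=R_aa\oplus R_bb$; then $pC\subseteq S$. Let $x=\alpha a+\beta b\in C$ with $\alpha\beta\neq0$. By (F1), $t(x)=t(px)$, and $px\in S$. If $px=q^iy$ with $y\in C$, then $py\in S$, so $q^i$ divides $p\cdot px$ in $S$. Hence the height of $px$ at $q$ in $C$ is at least that in $S$, and exceeds it by at most $v_q(p)$. So the type of $px$ is the same in $C$ and in $S$. In $S$, by (F4), $\chi(px)=\min(\chi(p\alpha a),\chi(p\beta b))$, and up to finite changes this is $\min(\chi(a),\chi(b))$, which is $1$ on $W$ and $0$ elsewhere. Call its type $\mathbf u$. Then $\mathbf u<t(a)$ because of the prime $r$, and $\mathbf u<t(b)$ because $Q\setminus W$ is infinite. So nonzero elements of $C$ have type $t(a)$, $t(b)$ or $\mathbf u$, and those of type other than $\mathbf u$ are rational multiples of $a$ or of $b$.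

Suppose $C=H_1\oplus H_2$ with rank-one $H_i$. By (F5) not both have type $\mathbf u$, since $t(a)\neq\mathbf u$. So one of them, say $H_1$, has a generator as a pure subgroup that is a multiple of $a$ or of $b$; that is, $H_1$ is $\langle a\rangle_*$ or $\langle b\rangle_*$. Suppose $H_1=\langle a\rangle_*$. Then $b\notin H_1$, so $b$ has a nonzero component in $H_2$ and $t(H_2)\ge t(b)>\mathbf u$. So $H_2$ is $\langle a\rangle_*$ or $\langle b\rangle_*$, and since $H_1\cap H_2=0$, $H_2=\langle b\rangle_*$. If $H_1=\langle b\rangle_*$, the same argument with $a$ in place of $b$ (using $t(a)>\mathbf u$) gives $H_2=\langle a\rangle_*$. In both cases $C=R_aa\oplus R_bb$. But $\frac{a+b}p\in C$, while $\frac1p\notin R_a$, a contradiction. $\square$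

## 9. From $\Pi^0_4$ to $\Sigma^0_5$: tolerating finitely many failures

The first attempt at infinite rank is to add up such blocks. For a uniformly c.e. sequence $(U_k)$ let $N=\bigoplus_kC(U_k)$. Then $N$ is c.d. iff every $U_k$ is cofinite. If all are cofinite, this is clear. Conversely, let $N=\bigoplus H_i$ be c.d. The rank-two group $C(U_k)$ has a maximal independent set inside some finite sum $F$ of the $H_i$. Since $F$ is pure, $C(U_k)\subseteq F$, and by (F6) $C(U_k)$ is a summand of $F$. By Theorem 3 it is c.d., so $U_k$ is cofinite by Section 8.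

This is exactly where the attempt stops: "every $U_k$ is cofinite" is a $\forall\,\Sigma^0_3$ condition, so it is $\Pi^0_4$, and a reduction by such sums treats $\Pi^0_4$ sets only. One bad block ruins everything. What Lemma 8 asks for is a block that survives finitely many bad $k$ and dies from infinitely many. If we have such blocks for $\Sigma^0_5$ conditions, a direct sum of them will add the outer $\forall$ and reach $\Pi^0_6$.

The idea is to glue many elements $b_k$ to one common element $a$, with glue $\frac{a+b_k}{p_k}$, and to arrange that $t(b_k)\ge t(a)$ always, with equality iff $U_k$ is cofinite. Recall from Section 4 the two ways to absorb the glue.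

* If $t(b_k)>t(a)$, we can absorb it by changing $a$ to $a+r_kb_k$. This can be done for finitely many $k$ at once, by changing $a$ to $a+\sum r_kb_k$. For infinitely many $k$ the sum would be infinite and is not an element of the group.
* If $t(b_k)=t(a)$, we can absorb it by changing $b_k$ to $b_k+d_ka$ and leaving $a$ alone. This can be done for infinitely many $k$, since each $b_k$ is changed on its own.

So finitely many bad $k$ do no harm. That infinitely many are fatal needs a proof, which is Lemma 12 below.

## 10. The group $G(U)$

Fix a computable listing without repetition of all primes as $\{p_k\}_k\cup\{q_{k,j}\}_{k,j}$, and put $Q_k=\{q_{k,j}:j\in\omega\}$. Let $U=(U_k)_k$ be uniformly c.e. Put $W=\{q_{k,j}:j\in U_k\}$ and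
$$R=\langle1,\tfrac1q:q\in W\rangle\le\mathbb Q,\qquad R_k=\langle1,\tfrac1q:q\in W\cup Q_k\rangle\le\mathbb Q.$$
In the $\mathbb Q$-vector space with basis $a,b_0,b_1,\dots$ let
$$G=G(U)=Ra+\sum_kR_kb_k+\sum_k\mathbb Z\,\frac{a+b_k}{p_k}.$$
Let $K=\{k:U_k\text{ is not cofinite}\}$.

If all $U_k=\omega$, then $R_k=R$ for all $k$, $K=\emptyset$, and $G=Ra\oplus\bigoplus_k\frac1{p_k}R(a+b_k)$ is c.d.; this is the case $d_k=1$ of Lemma 11. If all $U_k=\emptyset$, then $R=\mathbb Z$, $K=\omega$, and Lemma 12 will show that $G$ is not c.d.

Every $x\in G$ has the form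
$$x=\alpha_0a+\sum_k\beta_kb_k+\sum_kc_k\frac{a+b_k}{p_k}\qquad(\alpha_0\in R,\ \beta_k\in R_k,\ c_k\in\mathbb Z),\tag{2}$$
with almost all $\beta_k,c_k$ zero. The numbers $\alpha_0,\beta_k$ have denominators prime to all $p_l$. The $a$-coordinate of $x$ is $\alpha(x)=\alpha_0+\sum c_k/p_k$, and its $b_k$-coordinate is $\beta_k+c_k/p_k$.

**Lemma 10.** In $G=G(U)$:

* (i) If the $b_k$-coordinate of $x$ is $0$, then $p_k\mid c_k$ in (2); in particular $\alpha(x)$ is $p_k$-integral.
* (ii) $\langle a\rangle_*=Ra$. So $\chi(a)$ is $1$ on $W$ and $0$ elsewhere. Put $\mathbf t=t(a)$.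
* (iii) $\langle b_k\rangle_*=R_kb_k$. So $\chi(b_k)$ is $1$ on $W\cup Q_k$ and $0$ elsewhere. Hence $t(b_k)\ge\mathbf t$, with equality iff $U_k$ is cofinite.
* (iv) If $\alpha(x)\ne0$, then $t(x)\le\mathbf t$.

**Proof of (i).** We have $c_k/p_k=-\beta_k$, which is $p_k$-integral, so $p_k\mid c_k$. All other summands of $\alpha(x)$ are $p_k$-integral.

**Proof of (ii).** If $x=\alpha(x)a\in G$, all $b_k$-coordinates are $0$, so all $p_k\mid c_k$ by (i) and $\alpha(x)\in R+\mathbb Z=R$. The group $R$ consists of the rationals whose denominator is a product of distinct primes of $W$. This gives $\chi(a)$.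

**Proof of (iii).** Let $x\in G$ be a rational multiple of $b_k$. By (i), $p_l\mid c_l$ for $l\ne k$. The $a$-coordinate gives $0=\alpha_0+\sum_lc_l/p_l$, where $\alpha_0$ is $p_k$-integral and $c_l/p_l\in\mathbb Z$ for $l\neq k$. Hence $c_k/p_k$ is $p_k$-integral, so $p_k\mid c_k$. So the $b_k$-coordinate lies in $R_k+\mathbb Z=R_k$. The characteristic follows as in (ii). Now $\chi(b_k)\ge\chi(a)$, all entries are finite, and the two differ exactly on $Q_k\setminus W=\{q_{k,j}:j\notin U_k\}$. So the types are equal iff this set is finite, iff $U_k$ is cofinite.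

**Proof of (iv): we bound each height by the valuation of $\alpha(x)$.** Let $x=q^iy$ with $y\in G$. Then $\alpha(x)=q^i\alpha(y)$, so $i=v_q(\alpha(x))-v_q(\alpha(y))$. If $q$ is none of the $p_k$, then $v_q(\alpha(y))\ge-h_q(a)$, because the $R$-part of $\alpha(y)$ satisfies this and the terms $c_k/p_k$ are $q$-integral. So $h_q(x)\le v_q(\alpha(x))+h_q(a)$. If $q=p_k$, then $v_q(\alpha(y))\ge-1$, so $h_q(x)\le v_q(\alpha(x))+1$ is finite. If moreover the $b_k$-coordinate of $x$ is $0$, which is true for almost all $k$, then so is that of $y$. Then $v_q(\alpha(y))\ge0$ by (i), and $h_q(x)\le v_q(\alpha(x))$. Since $v_q(\alpha(x))=0$ for almost all $q$, all $h_q(x)$ are finite and $h_q(x)\le h_q(a)$ for almost all $q$. Hence $t(x)\le\mathbf t$. $\square$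

**Lemma 11.** If $K$ is finite, $G(U)$ is c.d.

**Step 1: change $a$ to absorb the glue of all $k\in K$.** By the Chinese remainder theorem choose, for $k\in K$, integers $r_k$ with $r_k\equiv1\pmod{p_k}$ and $r_k\equiv0\pmod{p_j}$ for $j\in K\setminus\{k\}$. Let $a'=a+\sum_{k\in K}r_kb_k$ and $m=\prod_{k\in K}p_k$ (so $a'=a$, $m=1$ if $K=\emptyset$). For $k\in K$,
$$\frac{a'}{p_k}=\frac{a+b_k}{p_k}+\frac{r_k-1}{p_k}b_k+\sum_{j\in K,\,j\ne k}\frac{r_j}{p_k}b_j\in G,\tag{3}$$
since all coefficients of the $b$'s are integers. As the $p_k$ are distinct primes, $\frac1m$ is an integer combination of the $\frac1{p_k}$, $k\in K$ (or $m=1$), so $\frac{a'}m\in G$. Also $Ra'\subseteq G$, since $R\subseteq R_k$. Partial fractions give $\frac1mR=R+\frac1m\mathbb Z$, as $m$ is prime to all primes in $W$. Hence $A':=\frac1mRa'\subseteq G$.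

**Step 2: change each $b_k$ with $k\notin K$ to absorb its own glue.** For $k\notin K$ the set $Q_k\setminus W$ is finite. Let $n_k$ be the product of its elements; it is prime to $p_k$. Choose $s_k\in\mathbb Z$ with $d_k:=s_kn_k\equiv1\pmod{p_k}$. Then $d_kR_k\subseteq R$: the generators $1$ and $\frac1q$ with $q\in W$ lie in $R$, and $\frac{d_k}q\in\mathbb Z$ for $q\in Q_k\setminus W$. Let $b_k'=b_k+d_ka$. Then $R_kb'_k\subseteq R_kb_k+Ra\subseteq G$, and
$$\frac{b_k'}{p_k}=\frac{a+b_k}{p_k}+\frac{d_k-1}{p_k}a\in G.\tag{4}$$
Since $\frac1{p_k}R_k=R_k+\frac1{p_k}\mathbb Z$, we get $B_k':=\frac1{p_k}R_kb_k'\subseteq G$.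

**Step 3: these pieces form a direct sum.** We check that $a'$, $b_k$ $(k\in K)$, $b'_k$ $(k\notin K)$ are independent. In a linear relation, the $b_k$-coordinate for $k\notin K$ is the coefficient of $b_k'$, so that coefficient is $0$. Then the $a$-coordinate is the coefficient of $a'$, so it is $0$; the remaining $b_k$ are independent. So
$$S:=A'\oplus\bigoplus_{k\in K}R_kb_k\oplus\bigoplus_{k\notin K}B_k'$$
is a direct sum of rank-one groups inside $G$.

**Step 4: $S$ contains all generators of $G$.** We go through them.

* $Ra\subseteq Ra'+\sum_{k\in K}Rb_k\subseteq S$, because $a=a'-\sum_{k\in K}r_kb_k$, $Ra'\subseteq A'$ and $R\subseteq R_k$.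
* $R_kb_k\subseteq S$ for $k\in K$ by definition, and for $k\notin K$ we have $R_kb_k\subseteq R_kb_k'+d_kR_ka\subseteq R_kb_k'+Ra\subseteq S$.
* $\frac{a+b_k}{p_k}\in S$: for $k\in K$ by (3), since $\frac{a'}{p_k}\in A'$; for $k\notin K$ by (4), since $\frac{b_k'}{p_k}\in B_k'$.

So $G=S$ is c.d. $\square$

**Lemma 12.** If $K$ is infinite, $G(U)$ is not a direct summand of any c.d. group. In particular it is not c.d.

The strategy is to divide out everything of type strictly above $\mathbf t$. This kills the $b_k$ with $k\in K$, so $a$ becomes divisible by infinitely many new primes $p_k$, too many for an element of type $\mathbf t$.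

**Proof, setup.** Suppose $M=G\oplus L=\bigoplus_iH_i$ with $H_i$ of rank one and type $\mathbf t_i$. Put
$$M(\mathbf t)=\bigoplus_{\mathbf t_i\ge\mathbf t}H_i,\qquad M^*=\bigoplus_{\mathbf t_i>\mathbf t}H_i,\qquad M_{\mathbf t}=\bigoplus_{\mathbf t_i=\mathbf t}H_i.$$
So $M(\mathbf t)=M^*\oplus M_{\mathbf t}$, and by (F4) $M(\mathbf t)$ consists of $0$ and all $x$ with $t(x)\ge\mathbf t$. As a summand of $M$, the group $M(\mathbf t)$ is pure in $M$. Also $G$ is pure in $M$, so characteristics of elements of $G$ are the same in $G$ and in $M$ by (F3).

**Step 1: $a\notin M^*$.** We find a homomorphism to $\mathbb Q$ that is $0$ on $M^*$ and $1$ at $a$. Extend the coordinate $\alpha:G\to\mathbb Q$ to $M$ by composing with the projection $M\to G$. Let $0\neq x\in H_i$ with $\mathbf t_i>\mathbf t$, and let $y\in G$ be its projection. Either $y=0$, or $t(y)\ge t(x)>\mathbf t$ by (F2). In the second case $\alpha(y)=0$, since otherwise $t(y)\le\mathbf t$ by Lemma 10(iv). So $\alpha(x)=\alpha(y)=0$ in either case, and $\alpha$ vanishes on $M^*$. But $\alpha(a)=1$.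

**Step 2: the image of $a$ modulo $M^*$ has too large a type.** We have $a\in M(\mathbf t)$. Let $k\in K$. By Lemma 10(iii), $t(b_k)>\mathbf t$. All nonzero components of $b_k$ in the $H_i$ have type $\ge t(b_k)>\mathbf t$, so $b_k\in M^*$. Thus $a+b_k\in M(\mathbf t)$, and by purity $\frac{a+b_k}{p_k}\in M(\mathbf t)$.

Let $\hat a$ be the image of $a$ under $M(\mathbf t)\to M(\mathbf t)/M^*\cong M_{\mathbf t}$. It is nonzero by Step 1. For $k\in K$ it is also the image of $a+b_k$, so it is divisible by $p_k$. By (F2) and purity of $M(\mathbf t)$, $\chi(\hat a)\ge\chi(a)$ pointwise. By Lemma 10(ii), $h_{p_k}(a)=0$ for all $k$, while $h_{p_k}(\hat a)\ge1$ for the infinitely many $k\in K$. So $t(\hat a)>t(a)=\mathbf t$. But by (F5) every nonzero element of $M_{\mathbf t}$ has type $\mathbf t$, a contradiction. The last claim of the lemma is the case $L=0$. $\square$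

## 11. The reduction from $\Pi^0_6$ to $I$

**Proof of Theorem 1(B).** Let $Y\in\Pi^0_6$, say $n\in Y\iff\forall x\,(\langle n,x\rangle\in X)$ with $X\in\Sigma^0_5$. Take $(U_{i,k})$ for $X$ from Lemma 8 and put
$$M_n=\bigoplus_{x\in\omega}G\bigl((U_{\langle n,x\rangle,k})_k\bigr).$$

**Step 1: $M_n$ has a computable copy, uniformly in $n$.** Work in the $\mathbb Q$-vector space with basis $a^{(x)},b^{(x)}_k$ for $x,k\in\omega$; it is computable when elements are given by their finitely many nonzero coordinates. The group $M_n$ is the subgroup generated by the generators of the groups $G\bigl((U_{\langle n,x\rangle,k})_k\bigr)$, written with $a^{(x)},b_k^{(x)}$. These generators can be enumerated uniformly in $n$, because the sets $W$ attached to the $U_{\langle n,x\rangle,k}$ are uniformly c.e. So $M_n$ is an infinite c.e. subgroup, uniformly in $n$. Enumerate it without repetition as $g_0,g_1,\dots$ and pull the operations back along $i\mapsto g_i$: to add $i$ and $j$, compute $g_i+g_j$ and search for it in the list. By the s-m-n theorem there is a computable $h$ such that $h(n)$ codes this copy.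

**Step 2: if $n\in Y$, then $h(n)\in I$.** For every $x$ we have $\langle n,x\rangle\in X$, so only finitely many $U_{\langle n,x\rangle,k}$ are not cofinite. By Lemma 11 every summand is c.d., and a countable direct sum of c.d. groups is c.d.

**Step 3: if $n\notin Y$, then $h(n)\notin I$.** For some $x$ we have $\langle n,x\rangle\notin X$, so infinitely many $U_{\langle n,x\rangle,k}$ are not cofinite. The corresponding summand of $M_n$ has infinite $K$. By Lemma 12 it is not a direct summand of any c.d. group, so $M_n$ is not c.d.

Hence $n\in Y\iff h(n)\in I$, which proves (B). Together with (A) from Section 6, Theorem 1 is proved: $I$ is $\Pi^0_6$-complete. $\square$
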